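# Half-graphs of length $\mathrm{cf}\,\mu$ in families of $\mu^+$ subsets of $\mu$

## 1. Half-graphs, and why one would guess yes

We work in ZFC. The Generalized Continuum Hypothesis (G.C.H.) is assumed where we say so. A cardinal is identified with its initial ordinal, $2=\{0,1\}$, and $2\cdot\alpha$ denotes the order type of $\alpha$ consecutive copies of $2$.

**Definition 1.** For cardinals $\lambda,\mu$ and an ordinal $\alpha$, $P2(\lambda,\mu,\alpha)$ says: for every set $A$ of cardinality $\mu$ and every $S\subseteq\mathcal P(A)$ with $|S|=\lambda$ there are $a_k\in A$ and $X_k\in S$ $(k<\alpha)$ such that either $a_k\in X_l\Leftrightarrow k<l$ for all $k,l<\alpha$, or $a_k\in X_l\Leftrightarrow l\le k$ for all $k,l<\alpha$.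

Write $R(k,l)=1$ if $a_k\in X_l$ and $R(k,l)=0$ otherwise. Both alternatives are then the single requirement that, for some $\varepsilon\in 2$,
$$R(k,l)=\varepsilon\iff k<l\qquad(k,l<\alpha). \tag{1}$$
We call such data an *$\varepsilon$-half-graph of length $\alpha$*. The first alternative is $\varepsilon=1$, the second is $\varepsilon=0$. For length $3$, with rows $k$ and columns $l$, the two tables are
$$\varepsilon=1:\ \begin{pmatrix}0&1&1\\0&0&1\\0&0&0\end{pmatrix},\qquad \varepsilon=0:\ \begin{pmatrix}1&0&0\\1&1&0\\1&1&1\end{pmatrix}.$$
If we restrict a half-graph to a subset of its index set and re-index in increasing order, (1) survives. So $P2(\lambda,\mu,\alpha)$ implies $P2(\lambda,\mu,\beta)$ for $\beta\le\alpha$. Also, by (1), the $X_l$ are distinct and the $a_k$ are distinct: for $k<l$ we have $R(k,l)\ne R(k,k)$ and $R(k,l)\neq R(l,l)$.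

The question, posed as open in "A Combinatorial Problem; Stability and Order for Models and Theories in Infinitary Languages", is this: assuming G.C.H., *if $\aleph_\alpha$ is singular with cofinality $\aleph_\beta$, does $P2(\aleph_{\alpha+1},\aleph_\alpha,\aleph_\beta)$ hold?*

Let us try small lengths by hand.

*Length 2.* Any three distinct sets contain a half-graph of length $2$. Among them there are two, $X\ne Y$, that are not complements of each other, so some point $r$ lies outside $X\cup Y$ or inside $X\cap Y$. By symmetry let $p\in Y\setminus X$. If $r\notin X\cup Y$, take $a_0=p$, $a_1=r$, $X_0=X$, $X_1=Y$; this is the case $\varepsilon=1$. If $r\in X\cap Y$, take $a_0=p$, $a_1=r$, $X_0=Y$, $X_1=X$; this is $\varepsilon=0$.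

*Length 3 with only $\mu$ sets.* Let $S$ be the family of all singletons of $A$. In both tables above two different columns share a $1$, but distinct singletons are disjoint. So $P2(\mu,\mu,3)$ fails for every infinite $\mu$; one must take more than $\mu$ sets.

With $\mu^+$ sets the source gives, under G.C.H., two facts that we quote. **(Q1)** If $\mu$ is singular and $\chi$ is a cardinal with $\chi<\mathrm{cf}\,\mu$, then $P2(\mu^+,\mu,\chi)$ holds. **(Q2)** If $\lambda=\mu^\chi>\sum_{\kappa<\chi}\mu^\kappa=\mu_0$, then $P2(\lambda,\mu_0,\chi+2)$ fails.

So every cardinal length below the cofinality $\kappa$ is possible, and the known obstruction appears only at $\kappa+2$. The natural guess is *yes*: length $\kappa$ should be possible too. We now test this guess on the smallest cofinality, $\omega$.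

## 2. Ladders of pairs, and the test at cofinality $\omega$

The natural way to build a half-graph is by recursion: fix a set $X\in S$ that is hard to describe, and approximate it by sets $X_n\in S$. We carry this out for a general regular $\kappa$ and see what is needed at the end.

**Lemma 1.** Let $\kappa$ be infinite regular, and let $\mu$ be infinite with $\kappa\le\mu$ and $\mu^\theta\le\mu$, $2^{2^\theta}\le\mu$ for all cardinals $\theta<\kappa$. Let $|A|=\mu$, $S\subseteq\mathcal P(A)$, $|S|=\mu^+$. Then there are $X\in S$, $p\in X$, $q\in A\setminus X$ and, for $n<\kappa$, points $a_n\in X$, $b_n\in A\setminus X$ and sets $X_n\in S$ such that for all $n,j<\kappa$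
$$p\in X_n,\quad q\notin X_n;\qquad a_j\in X_n,\ b_j\notin X_n\ \ (j\le n);\qquad a_j\in X_n\Leftrightarrow b_j\in X_n\ \ (j>n). \tag{2}$$

**Step 1: a small supply of approximations.** For each $B\in[A]^{<\kappa}$ and each $Y\in\{X\cap B:X\in S\}$ choose one $X\in S$ with $X\cap B=Y$. Let $F\subseteq S$ be the set of all chosen sets. There are at most $\kappa\cdot\mu=\mu$ sets $B$, and each has at most $2^{|B|}\le\mu$ traces, so $|F|\le\mu$.

**Step 2: a set that the supply does not describe.** For $G\in[F]^{<\kappa}$ let $a\sim_G b$ mean that $a\in Y\Leftrightarrow b\in Y$ for all $Y\in G$. There are at most $2^{|G|}$ classes, hence at most $2^{2^{|G|}}\le\mu$ unions of classes. There are at most $\mu$ sets $G$. So at most $\mu$ sets are unions of $\sim_G$-classes for some $G\in[F]^{<\kappa}$, and since $|S|=\mu^+$ we can fix $X\in S$ that is not of this form. Taking $G=\emptyset$ (a single class, $A$) we see $X\ne\emptyset$ and $X\neq A$. Fix $p\in X$ and $q\in A\setminus X$.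

**Step 3: the recursion.** Let $n<\kappa$ and suppose $X_j\in F$ is chosen for $j<n$. Put $G=\{X_j:j<n\}\in[F]^{<\kappa}$. As $X$ is not a union of $\sim_G$-classes, some class meets both $X$ and $A\setminus X$: choose $a_n\in X$ and $b_n\in A\setminus X$ with $a_n\sim_G b_n$. Then put $B=\{p,q\}\cup\{a_j,b_j:j\le n\}$, which has size less than $\kappa$, and choose $X_n\in F$ with $X_n\cap B=X\cap B$. The first four relations in (2) hold because $X_n$ agrees with $X$ on $B$. The last holds because $X_n$ belongs to the set $G$ used when $a_j,b_j$ were chosen. $\blacksquare$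

So (2) determines everything except one thing: whether $a_j\in X_n$ for $n<j$. Record this as a coloring of pairs:
$$c(n,j)=1\iff a_j\in X_n\qquad(n<j<\kappa). \tag{3}$$

**Lemma 2.** In the situation of Lemma 1 and (3), let $\alpha$ be an ordinal, $\delta\in2$, and let $m_\xi,i_\xi<\kappa$ $(\xi<\alpha)$ satisfy: $i_k<m_l$ for $k<l$; $m_l<i_k$ and $c(m_l,i_k)=\delta$ for $l\le k$. Then $S$ contains a half-graph of length $\alpha+1$.

*Proof.* Let $\delta=0$. If $k<l$ then $i_k<m_l$, so $a_{i_k}\in X_{m_l}$ by (2). If $l\le k$ then $c(m_l,i_k)=0$, so $a_{i_k}\notin X_{m_l}$. Thus $a_{i_k}\in X_{m_l}\Leftrightarrow k<l$. At index $\alpha$ add the point $q$ and the set $X$. All $a_{i_k}$ are in $X$, and $q$ lies in no $X_{m_l}$ and not in $X$, as the first alternative demands.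

Let $\delta=1$. If $k<l$ then $i_k<m_l$, so $b_{i_k}\notin X_{m_l}$. If $l\le k$ then $b_{i_k}\in X_{m_l}\Leftrightarrow a_{i_k}\in X_{m_l}$ by (2), and this holds since $c(m_l,i_k)=1$. Thus $b_{i_k}\in X_{m_l}\Leftrightarrow l\le k$. At index $\alpha$ add the point $p$ and the set $X$. No $b_{i_k}$ is in $X$, and $p$ lies in every $X_{m_l}$ and in $X$, as the second alternative demands. $\blacksquare$

**Cofinality $\omega$.** Let $\kappa=\omega$. The hypotheses of Lemma 1 read $\mu^n\le\mu$ and $2^{2^n}\le\mu$ for finite $n$, which is true for every infinite $\mu$. Ramsey's theorem gives an infinite homogeneous set for the $c$ of (3). Enumerate it as $m_0<i_0<m_1<i_1<\cdots$ and apply Lemma 2: $P2(\mu^+,\mu,\omega+1)$ holds. In particular the guess is right for $\aleph_\omega$, with length $\omega+1$.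

**Cofinality $\omega_1$.** Let $\mu=\aleph_{\omega_1}$ and assume G.C.H. Lemma 1 still applies with $\kappa=\omega_1$ (the arithmetic is in Section 8), so we get a coloring of $[\omega_1]^2$. Now we need $m_\xi,i_\xi$ as in Lemma 2 of length $\omega_1$. No analogue of Ramsey's theorem gives an uncountable homogeneous set here. But Lemma 2 does not ask for a homogeneous set: it only looks at pairs whose lower member is some $m$ and whose upper member is some $i$. We must therefore study this weaker demand.

## 3. The partition property $H(\kappa)$

For $c:[\kappa]^2\to2$ write $c(m,i)$ for $c(\{m,i\})$ with $m<i$. Recall that $\kappa\to(\gamma)^2_2$ means that every such $c$ is constant on $[N]^2$ for some $N\subseteq\kappa$ of order type $\gamma$, and that an uncountable $\kappa$ is weakly compact iff $\kappa\to(\kappa)^2_2$.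

**Definition 2.** For infinite regular $\kappa$, $H(\kappa)$ says: for every $c:[\kappa]^2\to2$ there are $M,I\subseteq\kappa$ with $|M|=|I|=\kappa$ and $\delta\in2$ such that $c(m,i)=\delta$ whenever $m\in M$, $i\in I$, $m<i$.

A homogeneous set $N$ of size $\kappa$ gives $M=I=N$. By Ramsey's theorem $H(\omega)$ holds, and $H(\kappa)$ holds for weakly compact $\kappa$.

*An example where $H$ asks for less.* Let $r:\omega_1\to\mathbb R$ be injective and $c(m,i)=1$ iff $r(m)<r(i)$. This is Sierpiński's coloring, and it has no uncountable homogeneous set, since $\mathbb R$ contains no strictly monotone $\omega_1$-sequence. Yet it satisfies the conclusion of $H(\omega_1)$. Indeed, there is a rational $t$ with uncountably many values of $r$ on each side. Otherwise every rational $t$ has only countably many values below it or only countably many above it. The values that lie below a rational of the first sort, or above a rational of the second sort, are countably many. For any other value $x$, no rational $t>x$ is of the first sort and no rational $t<x$ is of the second sort; there is at most one such $x$, because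 for two of them, $x<x'$, a rational between would be of neither sort. So $r$ would have countable range, a contradiction. Now take $M=\{m:r(m)<t\}$, $I=\{i:r(i)>t\}$ and $\delta=1$.

So Sierpiński's coloring does not refute $H(\omega_1)$. A coloring built by diagonalization does, under the continuum hypothesis.

**Lemma 3.** If $\kappa=\theta^+=2^\theta$ with $\theta$ infinite, then $\neg H(\kappa)$.

*Proof.* We arrange that each large $i$ sees both colors on every small set listed before it. First, $|[\kappa]^\theta|=\kappa^\theta=(2^\theta)^\theta=2^\theta=\kappa$, so list $[\kappa]^\theta=\{M_\xi:\xi<\kappa\}$. Let $\theta\le i<\kappa$. There are at most $|i|=\theta$ indices $\xi<i$ with $M_\xi\subseteq i$. Go through them in a recursion of length at most $\theta$, choosing $p_\xi,q_\xi\in M_\xi$ so that all chosen points are distinct. This is possible, since at each stage fewer than $\theta$ points (or finitely many, if $\theta=\omega$) have been used, and $|M_\xi|=\theta$. Put $c(p_\xi,i)=0$, $c(q_\xi,i)=1$, and $c(m,i)=0$ for all other $m<i$. For $i<\theta$ let $c(m,i)=0$ for all $m<i$.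

Given $M,I\subseteq\kappa$ of size $\kappa$, choose $\xi$ with $M_\xi\subseteq M$. As $|M_\xi|=\theta<\kappa$ and $\kappa$ is regular, $\sup M_\xi<\kappa$. Choose $i\in I$ above $\xi$, $\theta$ and $\sup M_\xi$. Then $M_\xi\subseteq i$, so $c(\cdot,i)$ takes both values on $M_\xi\subseteq M\cap i$. Hence no $\delta$ works for $M,I$. $\blacksquare$

So under G.C.H. the method of Section 2 stops at every successor cofinality, and at this exact point: Lemma 1 yields a coloring, and we have no control over that coloring. The guess could still be right for another reason. It is not, as the next statements say.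

## 4. The exact criterion

**Theorem A (ZFC).** Let $\kappa$ be infinite regular with $\neg H(\kappa)$. Let $\mu\ge2$ be a cardinal and $\mu_0=\sum_{i<\kappa}\mu^{|i|}$. Then $P2(\lambda,\mu_0,\kappa)$ fails for every $\lambda\le\mu^\kappa$.

**Theorem B (ZFC).** Let $\kappa$ be infinite regular with $H(\kappa)$, and let $\mu$ be infinite with $\mu^\theta\le\mu$ and $2^{2^\theta}\le\mu$ for all $\theta<\kappa$ and $\kappa\le\mu$. Then $P2(\mu^+,\mu,\kappa+1)$ holds.

**Proposition C.** (i) $H(\omega)$ holds, and $H(\kappa)$ holds for weakly compact $\kappa$. (ii) If $\kappa=\theta^+=2^\theta$ with $\theta$ infinite, then $\neg H(\kappa)$. (iii) If there is a $\kappa$-Suslin tree ($\kappa$ regular uncountable), then $\neg H(\kappa)$.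

**Main Theorem (G.C.H.).** Let $\mu$ be any infinite cardinal and $\kappa=\mathrm{cf}\,\mu$. Then
$$P2(\mu^+,\mu,\kappa)\iff P2(\mu^+,\mu,\kappa+1)\iff H(\kappa).$$
In particular, for singular $\mu$:

1. If $\kappa=\omega$ or $\kappa$ is weakly compact, $P2(\mu^+,\mu,\kappa)$ holds, even for $\kappa+1$. (It fails for $\kappa+2$ by (Q2), so $\kappa+1$ is optimal.)
2. If $\kappa$ is a successor cardinal, $P2(\mu^+,\mu,\kappa)$ fails. (It holds for each cardinal $\chi<\kappa$ by (Q1).)
3. If there are no (strongly) inaccessible cardinals, $P2(\mu^+,\mu,\mathrm{cf}\,\mu)$ holds iff $\mathrm{cf}\,\mu=\omega$.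
4. If $V=L$, $P2(\mu^+,\mu,\mathrm{cf}\,\mu)$ holds iff $\mathrm{cf}\,\mu$ is $\omega$ or weakly compact.
5. If $\mathrm{cf}\,\mu=\omega_1$, then for every ordinal $\alpha$: $P2(\mu^+,\mu,\alpha)$ holds iff $\alpha<\omega_1$.

So the answer to the question is no: $P2(\aleph_{\omega_1+1},\aleph_{\omega_1},\aleph_1)$ fails under G.C.H., and so does every instance in which $\mathrm{cf}\,\aleph_\alpha$ is a successor cardinal.

Parts (i) and (ii) of Proposition C were proved in Section 3. Theorem B is now short.

**Proof of Theorem B.** Apply Lemma 1 to $A$ and $S$, and let $c$ be as in (3). Let $M,I,\delta$ be as in $H(\kappa)$. Choose recursively $m_\xi\in M$ and $i_\xi\in I$ $(\xi<\kappa)$ with $\sup_{\zeta<\xi}i_\zeta<m_\xi<i_\xi$ (for $\xi=0$ only $m_0<i_0$ is required). This is possible because $\kappa$ is regular and $M,I$ are unbounded. Then $k<l$ gives $i_k<m_l$, and $l\le k$ gives $m_l<i_l\le i_k$, so $c(m_l,i_k)=\delta$. Lemma 2 with $\alpha=\kappa$ gives a half-graph of length $\kappa+1$. $\blacksquare$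

## 5. The tree of initial segments and its combs

For Theorem A we need many subsets of a small set. Let $\mu\ge2$ and
$$A=\bigcup_{i<\kappa}{}^{i+1}\mu .$$
*Size of $A$.* We have $|A|=\sum_{i<\kappa}\mu^{|i+1|}$. This is at most $\mu_0=\sum_{i<\kappa}\mu^{|i|}$, since the ordinals $i+1$ are among the indices there, and at least $\mu_0$, since $\mu^{|i|}\le\mu^{|i+1|}$. So $|A|=\mu_0$.

The first family to try is the family of branches: for $\eta\in{}^\kappa\mu$ let
$$X^0_\eta=\{\nu\in A:\nu\subset\eta\}.$$
These are $\mu^\kappa$ distinct sets. They have no half-graph of length $\kappa+2$, so they verify directly the case of (Q2) that we use: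

* $\varepsilon=1$: for $k<\kappa$ we have $a_k\in X^0_{\eta_\kappa}\cap X^0_{\eta_{\kappa+1}}$. The $a_k$ $(k<\kappa)$ are $\kappa$ distinct initial segments of $\eta_\kappa$, so their lengths are unbounded in $\kappa$. Both $\eta_\kappa$ and $\eta_{\kappa+1}$ extend all of them, so $\eta_\kappa=\eta_{\kappa+1}$. But $a_\kappa\in X^0_{\eta_{\kappa+1}}\setminus X^0_{\eta_\kappa}$, a contradiction.
* $\varepsilon=0$: all $a_k$ lie in $X^0_{\eta_0}$, so they are comparable. For $k<k'$ we have $a_{k'}\subset\eta_{k'}$ and $a_k\not\subset\eta_{k'}$, so $a_k\not\subseteq a_{k'}$, that is, $a_{k'}\subsetneq a_k$. The lengths of the $a_k$ strictly decrease, so there are only finitely many.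

But the branch family does have a half-graph of length $\kappa$, the *comb*. Let $\eta$ be constantly $0$, let $\eta_l$ be $1$ at $l$ and $0$ elsewhere, and let $a_k=\eta{\restriction}(k+1)$. Then $a_k\subset\eta_l$ iff $k+1\le l$ iff $k<l$. (If $\mu\ge3$, the set $X^0_\eta$ and the point $\langle2\rangle$ at index $\kappa$ extend it to length $\kappa+1$.) So the plain tree does not refute length $\kappa$, and we see why: below the diagonal every entry of the comb is $0$, because *every* node off $\eta_l$ is left out of $X^0_{\eta_l}$.

We are free to decide membership for nodes off the branch. The comb suggests what the decision should depend on. In a comb with path $\eta$, nodes $\eta{\restriction}(i_k+1)$, and branches $\eta_l$ leaving $\eta$ at level $m_l$, an entry below the diagonal involves two ordinals: the level $m_l$ where node and branch separate, and the level $i_k$ of the node. If membership there is given by $c(m_l,i_k)$, then a long comb forces $c$ to be constant on the pairs $m<i$ with $m\in M=\{m_l\}$ and $i\in I=\{i_k\}$, up to the diagonal pairs. This is what $\neg H(\kappa)$ forbids. The danger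 is that the new memberships create half-graphs of other shapes. The proof of Theorem A shows that every half-graph of length $\kappa$ would lead to such a rectangle for $c$ or to a direct contradiction.

## 6. Colored branches: proof of Theorem A

Two facts about a regular $\kappa$ are used throughout. *Thinning* a half-graph of length $\kappa$ means passing to $\kappa$ many indices and re-indexing; (1) survives. And every function $f$ on $\kappa$ is constant or injective on a set of size $\kappa$: either some fiber has size $\kappa$, or the range does. If moreover $f:\kappa\to\kappa$, then $f$ is constant or strictly increasing on a set of size $\kappa$. For if all fibers are smaller than $\kappa$, then for each $\beta<\kappa$ fewer than $\kappa$ many $k$ have $f(k)\le\beta$, and we choose indices recursively with larger and larger values.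

For sequences $s,t$ of length $\le\kappa$ let $\Delta(s,t)$ be the least $d$ in both domains with $s(d)\ne t(d)$; if there is none, that is, if $s,t$ are comparable, let $\Delta(s,t)=\min(\mathrm{dom}\,s,\mathrm{dom}\,t)$.

**Step 1: the family.** We color the nodes off a branch. Fix $c$ witnessing $\neg H(\kappa)$ and put $c(i,i)=0$ for all $i<\kappa$. With $A$ as in Section 5, define for $\eta\in{}^\kappa\mu$ and $\nu\in{}^{i+1}\mu$
$$\nu\in X_\eta\iff \nu\subset\eta,\ \text{ or }\ \nu\not\subset\eta\ \text{ and }\ c(\Delta(\nu,\eta),i)=1. \tag{4}$$
If $\nu\not\subset\eta$ then $\Delta(\nu,\eta)\le i$, so this makes sense. The $X_\eta$ are distinct: if $\eta\ne\eta'$ and $i=\Delta(\eta,\eta')$, let $\nu=\eta{\restriction}(i+1)$. Then $\nu\in X_\eta$. Since $\nu\not\subset\eta'$ and $\Delta(\nu,\eta')=i$, while $c(i,i)=0$, we have $\nu\notin X_{\eta'}$. So $\{X_\eta:\eta\in{}^\kappa\mu\}$ has $\mu^\kappa$ members. If it contains no half-graph of length $\kappa$, then no subfamily does, and $P2(\lambda,\mu_0,\kappa)$ fails for every $\lambda\le\mu^\kappa$. *So suppose from now on that (1) holds with $\alpha=\kappa$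 for $a_k=\nu_k\in{}^{i_k+1}\mu$ and $X_k=X_{\eta_k}$.* We seek a contradiction.

**Step 2: stems.** We split each pair $(\nu_k,\eta_k)$ into its common part and the rest. Put
$$m_k=\Delta(\nu_k,\eta_k)\le i_k+1,\qquad \sigma_k=\nu_k{\restriction}m_k=\eta_k{\restriction}m_k .$$
So $m_k$ is the length of the *stem* $\sigma_k$; we have $m_k=i_k+1$ exactly when $\nu_k\subset\eta_k$, and otherwise $m_k\le i_k$ and $\nu_k(m_k)\ne\eta_k(m_k)$. By (4),
$$R(k,l)=\begin{cases}1&\text{if }\nu_k\subset\eta_l,\\ c(\Delta(\nu_k,\eta_l),i_k)&\text{if }\nu_k\not\subset\eta_l.\end{cases}\tag{5}$$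

**Step 3: incomparable stems.** This step reads off what (1) says when two stems split. Let $k<l$, let $\sigma_k,\sigma_l$ be incomparable, and let $d=\Delta(\sigma_k,\sigma_l)$. Then $d<\min(m_k,m_l)$, so $d\le i_k$ and $d\le i_l$. Since $\nu_k,\eta_k$ extend $\sigma_k$ and $\nu_l,\eta_l$ extend $\sigma_l$, we get $\Delta(\nu_k,\eta_l)=d=\Delta(\nu_l,\eta_k)$. By (5), $R(k,l)=c(d,i_k)$ and $R(l,k)=c(d,i_l)$, and (1) gives
$$k<l,\ \sigma_k,\sigma_l\text{ incomparable},\ d=\Delta(\sigma_k,\sigma_l)\ \Longrightarrow\ c(d,i_k)=\varepsilon,\quad c(d,i_l)=1-\varepsilon. \tag{6}$$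

**Step 4: the stems choose one direction at each node.** We show that almost all stems through a node continue in the same way.

**Claim.** Let $d<\kappa$, $\tau\in{}^d\mu$ and $K_\tau=\{k:\tau\subseteq\sigma_k,\ m_k>d\}$. If $|K_\tau|=\kappa$, then all but fewer than $\kappa$ many $k\in K_\tau$ have the same value $\sigma_k(d)$.

*Proof.* For $k\in K_\tau$ let $v(k)=c(d,i_k)$. If $k<l$ are in $K_\tau$ and $\sigma_k(d)\ne\sigma_l(d)$, then $\Delta(\sigma_k,\sigma_l)=d$, so (6) gives $v(k)=\varepsilon$ and $v(l)=1-\varepsilon$. Three distinct values of $\sigma_k(d)$ cannot occur: if they occurred at $k_1<k_2<k_3$, then $v(k_2)=1-\varepsilon$ because of $k_1$, and $v(k_2)=\varepsilon$ because of $k_3$. If one value occurs we are done. Suppose exactly two occur. Choose $k<l$ in $K_\tau$ with $\sigma_k(d)=x\ne y=\sigma_l(d)$. Then $v(l)=1-\varepsilon$. If some $k'>l$ in $K_\tau$ had $\sigma_{k'}(d)=x$, the pair $l<k'$ would give $v(l)=\varepsilon$. So all indices with value $x$ are below $l$, there are fewer than $\kappa$ of them, and all other indices have value $y$. $\square$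

The Claim and (6) hold for every half-graph of length $\kappa$ in the family, so they survive thinning. Thin so that $m_k$ is constant or strictly increasing.

**Step 5: stems of constant length are impossible.** Let $m_k=m$ for all $k$. Thin so that the $\sigma_k$ are all equal or pairwise distinct.

*All equal to $\sigma$.* If $m=i_k+1$ for some $k$, then $\nu_k=\sigma\subset\eta_k,\eta_{k+1}$, so $R(k,k)=R(k,k+1)=1$, contradicting (1). So $m\le i_k$ and $x_k:=\nu_k(m)\ne y_k:=\eta_k(m)$ for all $k$. By (5) and (1), $c(m,i_k)=R(k,k)=1-\varepsilon$. If $x_k\ne y_l$, then $\Delta(\nu_k,\eta_l)=m$, so $R(k,l)=c(m,i_k)=1-\varepsilon$, and by (1) it is not the case that $k<l$. Hence $x_k=y_l$ whenever $k<l$. Then $x_1=y_2=x_0=y_1$, contradicting $x_1\ne y_1$.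

*Pairwise distinct.* By recursion on $d\le m$ we find $\tau_d\in{}^d\mu$, each extending the earlier ones, with
$$|\{k:\tau_d\not\subseteq\sigma_k\}|<\kappa. \tag{7}$$
For $d=0$ take $\tau_0=\emptyset$. Given $\tau_d$ with $d<m$, the set $K_{\tau_d}$ contains all but fewer than $\kappa$ many $k$. By the Claim there is $x$ such that all but fewer than $\kappa$ many $k\in K_{\tau_d}$ have $\sigma_k(d)=x$; let $\tau_{d+1}$ be $\tau_d$ followed by $x$. At a limit $d$ let $\tau_d=\bigcup_{d'<d}\tau_{d'}$; the exceptional set is the union of $|d|<\kappa$ sets of size $<\kappa$, hence of size $<\kappa$. (Here $d\le m<\kappa$.) For $d=m$, (7) says that all but fewer than $\kappa$ many $\sigma_k$ equal $\tau_m$. But the $\sigma_k$ are distinct, a contradiction.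

**Step 6: growing stems follow a path.** Let now $m_k$ be strictly increasing. Then the $m_k$ are unbounded in $\kappa$, and since $i_k+1<\kappa$ for each $k$ and $\kappa$ is regular, we may thin so that
$$i_k+1<m_l\qquad(k<l). \tag{8}$$
Then $i_k+1<m_l\le i_l+1$, so $i_k$ is strictly increasing too. For every $d<\kappa$ fewer than $\kappa$ many $k$ have $m_k\le d$, because the $m_k$ are distinct. So as long as (7) holds for $\tau_d$, the set $K_{\tau_d}$ contains all but fewer than $\kappa$ many $k$. Hence the recursion of Step 5 runs through all $d<\kappa$ and gives $\tau_d$ with (7), each extending the earlier ones. Let $\sigma=\bigcup_{d<\kappa}\tau_d\in{}^\kappa\mu$. Either $\sigma_k\subset\sigma$ for $\kappa$ many $k$, or $\sigma_k\not\subset\sigma$ for $\kappa$ many $k$. An ordinal is called even or odd according to the finite part $n$ in its representation as $\rho+n$ with $\rho$ zero or limit and $n<\omega$.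

**Step 7: stems on the path give a comb.** Suppose $\sigma_k\subset\sigma$ for $\kappa$ many $k$, and thin to these; (8) is preserved. Then $\sigma_k=\sigma{\restriction}m_k$, so $\sigma_k\subset\sigma_l\subset\eta_l$ for $k<l$.

First, $m_k\le i_k$ for all $k$: if $m_k=i_k+1$, then $\nu_k=\sigma_k$ is contained in $\eta_k$ and in $\eta_{k+1}$, so $R(k,k)=R(k,k+1)=1$, contradicting (1). Hence $\nu_k(m_k)\ne\eta_k(m_k)$.

Second, $\nu_k$ stays on the path at $m_k$ and $\eta_k$ leaves it. Let $k<l$. As $m_k<m_l$ and $\eta_l$ extends $\sigma{\restriction}m_l$, we have $\eta_l(m_k)=\sigma(m_k)$. If $\nu_k(m_k)\ne\sigma(m_k)$, then $\Delta(\nu_k,\eta_l)=m_k$, since both extend $\sigma{\restriction}m_k$; so $R(k,l)=c(m_k,i_k)=R(k,k)$, contradicting (1). Thus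
$$\nu_k(m_k)=\sigma(m_k)\ne\eta_k(m_k)\qquad\text{for all }k.$$

Third, we read below the diagonal. Let $l<k$. Then $\nu_k$ extends $\sigma{\restriction}m_k$ and $m_k>m_l$, while $\eta_l$ extends $\sigma{\restriction}m_l$ and $\eta_l(m_l)\ne\sigma(m_l)$. So $\Delta(\nu_k,\eta_l)=m_l<m_k\le i_k$, and by (5) and (1)
$$c(m_l,i_k)=R(k,l)=1-\varepsilon\qquad(l<k). \tag{9}$$

Let $M=\{m_l:l\text{ even}\}$ and $I=\{i_k:k\text{ odd}\}$. Both have size $\kappa$. Let $m_l\in M$, $i_k\in I$ with $m_l<i_k$. If $k<l$, then $i_k<m_l$ by (8), which is false. And $l\ne k$ by parity. So $l<k$ and $c(m_l,i_k)=1-\varepsilon$ by (9). Thus $M,I$ and the color $1-\varepsilon$ contradict the choice of $c$. (The parity trick removes the diagonal pairs $(m_k,i_k)$. When $m_k<i_k$, such a pair also has color $R(k,k)=1-\varepsilon$, but we need not use this.)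

**Step 8: stems leaving the path give a rectangle too.** Suppose $\sigma_k\not\subset\sigma$ for $\kappa$ many $k$, and thin to these. Put $d_k=\Delta(\sigma_k,\sigma)$. Since $\sigma_k$ is not an initial segment of $\sigma$ and $\mathrm{dom}\,\sigma=\kappa$, they are incomparable, so $d_k<m_k$ and hence $d_k\le i_k$. For each $d<\kappa$, all but fewer than $\kappa$ many $k$ satisfy $\tau_d\subseteq\sigma_k$ by (7), that is, $d_k\ge d$. So, choosing indices recursively and using regularity, we may thin to get
$$d_k\le i_k<d_l\qquad(k<l). \tag{10}$$
Let $k<l$. As $d_k<d_l$, we have $\sigma_l(d_k)=\sigma(d_k)\ne\sigma_k(d_k)$, and $\sigma_k,\sigma_l$ both agree with $\sigma$ below $d_k$. So $\sigma_k,\sigma_l$ are incomparable with $\Delta(\sigma_k,\sigma_l)=d_k$, and (6) gives $c(d_k,i_l)=1-\varepsilon$.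

Let $M=\{d_k:k\text{ even}\}$ and $I=\{i_l:l\text{ odd}\}$. By (10) both have size $\kappa$. If $d_k\in M$, $i_l\in I$ and $d_k<i_l$, then $l<k$ is impossible (it would give $i_l<d_k$) and $l\ne k$ by parity. So $k<l$ and $c(d_k,i_l)=1-\varepsilon$. Again the choice of $c$ is contradicted.

All cases are impossible, so the family contains no half-graph of length $\kappa$. $\blacksquare$

## 7. Suslin trees refute $H(\kappa)$

It remains to prove Proposition C(iii). Let $\kappa$ be regular uncountable. A $\kappa$-*Suslin tree* is a tree of height $\kappa$ with no chains and no antichains of size $\kappa$. An antichain is a set of pairwise incomparable nodes. A level is an antichain, so levels have size $<\kappa$.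

**Step 1: normalization.** We want a $\kappa$-Suslin tree in which every node has extensions on every higher level and at least two immediate successors. Let $T$ be $\kappa$-Suslin, so $|T|=\kappa$, and let $T'$ be the set of nodes with $\kappa$ many extensions. It is closed downward. It is nonempty: level $0$ has fewer than $\kappa$ nodes, and every node extends one of them. If $t\in T'$ has height $\gamma<\beta<\kappa$, then fewer than $\kappa$ nodes lie below level $\beta$ (regularity), so $\kappa$ many extensions of $t$ lie at level $\beta$ or higher. Each is above, or equal to, one of the fewer than $\kappa$ extensions of $t$ on level $\beta$, so one of these has $\kappa$ many extensions and lies in $T'$. Thus $t$ has extensions in $T'$ on every higher level. Also $t$ has two incomparable extensions in $T'$; otherwise its extensions in $T'$ would form a chain of size $\kappa$.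

For $\gamma<\kappa$ choose two incomparable extensions in $T'$ for each of the fewer than $\kappa$ nodes of level $\gamma$ of $T'$, and let $\beta(\gamma)<\kappa$ be larger than $\gamma$ and than all their heights. If $s,s'$ are the two chosen for $t$, extend each to level $\beta(\gamma)$ in $T'$. The results differ, since a common extension would make $s,s'$ comparable. So every node of level $\gamma$ has at least two extensions on level $\beta(\gamma)$. Let $\gamma_0=0$, $\gamma_{\xi+1}=\beta(\gamma_\xi)$, and take suprema at limits. The nodes of $T'$ on the levels $\gamma_\xi$ $(\xi<\kappa)$ form the desired tree $S$, whose $\xi$-th level $S_\xi$ is level $\gamma_\xi$ of $T'$. Chains and antichains of $S$ are chains and antichains of $T$.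

**Step 2: the coloring.** Each pair $m<i$ is colored by the direction that a fixed node of level $i$ takes at level $m$. Choose $h_m:S_{m+1}\to2$ taking both values on the immediate successors of each $u\in S_m$. Choose $s_i\in S_i$. Write $s{\restriction}j$ for the node at level $j$ that is below or equal to $s$. For $m<i$ let
$$c(m,i)=h_m(s_i{\restriction}(m+1)).$$

**Step 3: every large $i$ sees both colors.** Let $M\subseteq\kappa$ with $|M|=\kappa$. Let $D$ be the set of $t\in S$ such that $h_m(t{\restriction}(m+1))$ takes both values as $m$ runs over the elements of $M$ below the height of $t$. Then $D$ is upward closed. Every $t\in S$ has an extension in $D$: extend $t$ to a level $m\in M$, go to a successor with $h_m=0$, extend to a level $m'\in M$ with $m'>m$, and go to a successor with $h_{m'}=1$.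

Let $Z\subseteq D$ be an antichain that is maximal among the antichains contained in $D$. Every $s\in S$ is comparable with a member of $Z$. Indeed, extend $s$ to $t\in D$; then $t$ is comparable with some $z\in Z$. If $t\le z$, then $s\le z$. If $z\le t$, then $s$ and $z$ both lie below $t$, so they are comparable. Since $|Z|<\kappa$, the heights of members of $Z$ are bounded by some $\delta<\kappa$. A node of height $>\delta$ is comparable with a member of $Z$, hence extends it, hence lies in $D$. Apply this to $s_i$ for $i>\delta$: the function $c(\cdot,i)$ takes both values on $M\cap i$. So no $I\subseteq\kappa$ of size $\kappa$ works with $M$, and $\neg H(\kappa)$ holds. $\blacksquare$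

## 8. G.C.H. arithmetic and the proof of the Main Theorem

Assume G.C.H., let $\mu$ be infinite and $\kappa=\mathrm{cf}\,\mu$.

**Step 1: arithmetic.** We check the hypotheses of Theorems A and B. Let $\theta<\kappa$. Every function from $\theta$ to $\mu$ is bounded, so $\mu^\theta\le\sum_{\gamma<\mu}|\gamma|^\theta$. For each $\gamma<\mu$ we have $|\gamma|^\theta\le2^{|\gamma|\cdot\theta}$. If $|\gamma|\cdot\theta$ is finite, this is finite; otherwise it is a successor cardinal $(|\gamma|\cdot\theta)^+\le\mu$, because $|\gamma|\cdot\theta<\mu$. So
$$\mu^\theta\le\mu\qquad(\theta<\kappa).$$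
By König's theorem $\mu^\kappa>\mu$, and $\mu^\kappa\le\mu^\mu=2^\mu=\mu^+$, so $\mu^\kappa=\mu^+$. Finally $\mu_0=\sum_{i<\kappa}\mu^{|i|}=\kappa\cdot\mu=\mu$.

**Step 2: if $\neg H(\kappa)$.** Theorem A with $\lambda=\mu^+=\mu^\kappa$ and $\mu_0=\mu$ shows that $P2(\mu^+,\mu,\kappa)$ fails. By monotonicity $P2(\mu^+,\mu,\kappa+1)$ fails.

**Step 3: if $H(\kappa)$.** Under G.C.H. every successor cardinal $\theta^+$ with $\theta$ infinite equals $2^\theta$, so by Proposition C(ii) $\kappa$ is not a successor cardinal. Hence $\kappa=\omega$, or $\kappa$ is an uncountable regular limit cardinal and so, by G.C.H., strongly inaccessible. In both cases $2^{2^\theta}<\kappa\le\mu$ for all $\theta<\kappa$. Theorem B gives $P2(\mu^+,\mu,\kappa+1)$, and monotonicity gives $P2(\mu^+,\mu,\kappa)$. This proves the equivalences.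

**Step 4: the particular cases.** Let $\mu$ be singular.

1. The positive statement follows from Proposition C(i). The failure for $\kappa+2$ is (Q2) with $\chi=\kappa$, since $\mu^\kappa=\mu^+>\sum_{\theta<\kappa}\mu^\theta=\mu$. (The branch family of Section 5 shows it directly.)
2. A successor $\kappa=\theta^+$ satisfies $\kappa=2^\theta$, so $\neg H(\kappa)$ by Proposition C(ii). The parenthetical statement is (Q1).
3. Under G.C.H. an uncountable regular cardinal that is not a successor is strongly inaccessible. So if there are none of these, $\mathrm{cf}\,\mu$ is $\omega$ or a successor, and items 1 and 2 apply.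
4. By Jensen (*The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)), if $V=L$ then every uncountable regular $\kappa$ that is not weakly compact carries a $\kappa$-Suslin tree. Since G.C.H. holds in $L$, Proposition C(i) and (iii) decide $H(\kappa)$ in all cases.
5. Let $\kappa=\omega_1$. For $\alpha\ge\omega_1$ use item 2 and monotonicity. Let $\alpha<\omega_1$. Then $2\cdot\alpha<\omega_1$, and the Baumgartner–Hajnal theorem (*A proof (involving Martin's axiom) of a partition relation*, Fund. Math. 78 (1973)), which says $\omega_1\to(\gamma)^2_2$ for all $\gamma<\omega_1$, gives $\omega_1\to(2\cdot\alpha)^2_2$. Lemma 1 applies with $\kappa=\omega_1$: we have $\mu^{\aleph_0}=\mu$ by Step 1, and $2^{2^{\aleph_0}}=\aleph_2<\mu$ because $\mu$ is singular of cofinality $\omega_1$. Let $c$ be as in (3), and let $m_0<i_0<m_1<i_1<\cdots$ ($\alpha$ consecutive pairs) enumerate a homogeneous set of $c$ of type $2\cdot\alpha$. Then $i_k<m_l$ for $k<l$, and $m_l<i_k$ for $l\le k$, with constant color. Lemma 2 gives a half-graph of length at least $\alpha$. $\blacksquare$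

One point is left undetermined here: whether, without $V=L$, an inaccessible $\kappa$ with $H(\kappa)$ must be weakly compact. The criterion itself is exact in all cases: under G.C.H., for singular $\aleph_\alpha$ with $\aleph_\beta=\mathrm{cf}\,\aleph_\alpha$, the statement $P2(\aleph_{\alpha+1},\aleph_\alpha,\aleph_\beta)$ holds if and only if $H(\aleph_\beta)$ does.
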